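
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Soluble sets of sublocales are exactly soluble}


\begin{abstract}
A set $\Sigma$ of sublocales of a locale $X$ is soluble if there is a universal locale over $X$ in which every member of $\Sigma$ becomes closed. The evident candidate for this universal locale is the locale $X_\Sigma$ whose frame is generated, inside the frame of nuclei of $X$, by the closed nuclei and the nuclei of the members of $\Sigma$. We prove that whenever a universal locale exists, it is $X_\Sigma$. It follows that solubility can be tested on $X_\Sigma$ alone and that a finite set of sublocales is soluble if and only if all its members are complemented. An example on the unit interval shows that an infinite soluble set need not have any complemented member.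
\end{abstract}

\section{Making sublocales closed}

Suppose we want a subset $S$ of a topological space $X$ to be closed. We add $X\setminus S$ to the topology, and the space obtained is universal: a continuous map $f\colon Y\to X$ lifts to it exactly when $f^{-1}(S)$ is closed in $Y$. For locales this recipe is not available, because a sublocale need not have a complement and so there may be nothing to declare open. The universal property still makes sense.

For a locale $X$ we write $\mathcal{O}(X)$ for its frame of opens and $\mathrm{Sub}(X)$ for its lattice of sublocales. A locale map $f\colon Y\to X$ has a frame map $f^{-1}\colon\mathcal{O}(X)\to\mathcal{O}(Y)$, and $f^*S$ denotes the pullback along $f$ of a sublocale $S$ of $X$.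

\begin{definition}
A set $\Sigma$ of sublocales of $X$ is \emph{soluble} if there is a locale map $p\colon X[\Sigma]\to X$ such that $p^*S$ is closed for every $S\in\Sigma$, and such that every locale map $f\colon Y\to X$ with $f^*S$ closed in $Y$ for all $S\in\Sigma$ factors uniquely through $p$. A sublocale $S$ is soluble if $\{S\}$ is.
\end{definition}

If all members of $\Sigma$ are closed, then $X[\Sigma]=X$. If $\Sigma$ consists of one open sublocale, given by $U\in\mathcal{O}(X)$, then $f^*S$ is the open sublocale given by $f^{-1}U$, and it is closed if and only if $f^{-1}U$ has a complement in $\mathcal{O}(Y)$. Solving $\Sigma$ thus means freely adjoining a complement of $U$.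

There is also a way to make all sublocales closed at once. Let $N(X)$ be the frame of nuclei on $\mathcal{O}(X)$, which is order-isomorphic to $\mathrm{Sub}(X)^{\mathrm{op}}$; we write $j_S$ for the nucleus of $S$. The closed nuclei $c(U)(a)=U\vee a$ give a frame embedding $c\colon\mathcal{O}(X)\to N(X)$. The \emph{dissolution} $X_d$ is the locale with $\mathcal{O}(X_d)=N(X)$, and $d\colon X_d\to X$ is the map with $d^{-1}=c$. Each $d^*S$ is the closed sublocale complementary to the open $j_S$ (Lemma~\ref{dissolution}). In general $X_d$ has far too many opens to be universal for $\Sigma$, and this suggests keeping only those that are needed.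

\begin{definition}
Let $F_\Sigma$ be the subframe of $N(X)$ generated by $\{c(U):U\in\mathcal{O}(X)\}\cup\{j_S:S\in\Sigma\}$. Let $X_\Sigma$ be the locale with $\mathcal{O}(X_\Sigma)=F_\Sigma$, and let $q\colon X_\Sigma\to X$ be the map with frame map $U\mapsto c(U)$. The set $\Sigma$ is \emph{exactly soluble} if it is soluble and $q$ is isomorphic over $X$ to the universal map $p\colon X[\Sigma]\to X$.
\end{definition}

Two facts are known:
\begin{itemize}
\item[(a)] every set of sublocales that are complemented in $\mathrm{Sub}(X)$ is exactly soluble;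
\item[(b)] if $X$ is spatial, a sublocale of $X$ is soluble if and only if it is complemented in $\mathrm{Sub}(X)$.
\end{itemize}
Conjecture 2.6 of \cite{TP} states that every soluble set is exactly soluble. Two things could go wrong. First, $q^*S$ need not be closed in $X_\Sigma$, although it becomes closed when pulled back further to $X_d$; Remark~\ref{alone} gives an example. Second, a universal locale might exist and yet need opens beyond the evident ones, $p^{-1}U$ for $U\in\mathcal{O}(X)$ and the complements of the $p^*S$. The conjecture says that the second never happens, and hence that a universal locale exists only when the first does not happen either. This is what we prove.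

\begin{theorem}\label{A}
If $\Sigma$ is a soluble set of sublocales of a locale $X$, then $\Sigma$ is exactly soluble.
\end{theorem}

\begin{theorem}\label{B}
For every set $\Sigma$ of sublocales of a locale $X$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\Sigma$ is soluble;
\item[(2)] $\Sigma$ is exactly soluble;
\item[(3)] $q^*S$ is closed in $X_\Sigma$ for all $S\in\Sigma$;
\item[(4)] for all $S\in\Sigma$ and $x\in F_\Sigma$: if $c(j_Sa)\wedge(c(a)\Rightarrow x)\le x$ for every $a\in\mathcal{O}(X)$, with $\Rightarrow$ computed in $F_\Sigma$, then $j_S\le x$.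
\end{enumerate}
Moreover, the union of any set of soluble sets of sublocales of $X$ is soluble.
\end{theorem}

\begin{theorem}\label{C}
Let $X$ be any locale and let $\Sigma$ be a finite set of sublocales of $X$. Then $\Sigma$ is soluble if and only if every member of $\Sigma$ is complemented in $\mathrm{Sub}(X)$. In particular, \textup{(b)} holds without the assumption that $X$ is spatial.
\end{theorem}

\begin{theorem}\label{D}
There are a spatial locale $X$ and a countable soluble set $\Sigma$ of sublocales of $X$ such that no member of $\Sigma$ is complemented in $\mathrm{Sub}(X)$, and such that $F_\Sigma\neq F_{\Sigma'}$ for every set $\Sigma'$ of complemented sublocales of $X$.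
\end{theorem}

So finiteness cannot be dropped in Theorem~\ref{C}, and Theorem~\ref{A} does not reduce to (a).

\paragraph{The idea.} Let $p\colon Z\to X$ be universal and let $G\subseteq\mathcal{O}(Z)$ be the subframe generated by the evident opens. We must show that $G=\mathcal{O}(Z)$. The first attempt is to take the locale $Z'$ with $\mathcal{O}(Z')=G$ and apply the universal property to $Z'\to X$. But we do not know that the members of $\Sigma$ pull back to closed sublocales of $Z'$. They do become closed along the epimorphism $Z\to Z'$, but closedness does not descend along epimorphisms: $d\colon X_d\to X$ is one, and it makes every sublocale closed. So we build a test locale $Y$ out of $Z$ itself. It consists of two copies of $Z$, one closed and one open, glued so that a pair of opens, one of each copy, forms an open of $Y$ exactly when an element of $G$ lies between them. Closedness in $Y$ can be checked on each copy. The universal property folds $Y$ onto $Z$, and continuity of the folding map says that every open of $Z$ lies in $G$.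

\section{Sublocales and pullback}

We recall what we need. The least and greatest elements of a frame are written $0$ and $1$. A \emph{nucleus} on a frame is a map $j$ with $a\le ja=jja$ and $j(a\wedge b)=ja\wedge jb$. The sublocale $S$ with nucleus $j_S$ has as its frame the set $\mathrm{Fix}(S)=\{a\in\mathcal{O}(X):j_Sa=a\}$, and the frame map of the inclusion $S\to X$ is $a\mapsto j_Sa$. A subset of $\mathcal{O}(X)$ has the form $\mathrm{Fix}(S)$ if and only if it is closed under all meets and contains $a\Rightarrow x$ whenever it contains $x$, for all $a\in\mathcal{O}(X)$. We have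
\[
S\le T\iff \mathrm{Fix}(S)\subseteq\mathrm{Fix}(T)\iff j_T\le j_S ,\qquad \mathrm{Fix}\Bigl(\bigwedge S_i\Bigr)=\bigcap\mathrm{Fix}(S_i).
\]
Joins of sublocales correspond to meets of nuclei, which are computed pointwise. Since $N(X)$ is a frame, $\mathrm{Sub}(X)\cong N(X)^{\mathrm{op}}$ is a coframe: $S\vee\bigwedge T_i=\bigwedge(S\vee T_i)$. In particular it is distributive. Its least and greatest elements are written $0$ and $X$.

Let $f\colon Y\to X$ be a locale map and $f_*$ the right adjoint of $f^{-1}$. Then $f_*f^{-1}$ is a nucleus, whose sublocale is the image of $f$, and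
\begin{equation}\label{factor}
f\text{ factors through }S\iff f^{-1}(j_Sa)\le f^{-1}a\ \text{ for all }a\in\mathcal{O}(X)\iff j_S\le f_*f^{-1}.
\end{equation}
The factorization is unique. By the last form of the condition, $f$ factors through $\bigwedge S_i$ if and only if it factors through every $S_i$. A sublocale is determined by the maps that factor through it. If $f^{-1}$ is surjective, then $f$ is an isomorphism onto its image and is called an embedding. A map $g\colon W\to Y$ factors through $f^*S$ if and only if $fg$ factors through $S$. Hence $f^*$ preserves all meets and $(fg)^*=g^*f^*$. For the inclusion $i$ of a sublocale $W$, $i^*S$ is $W\wedge S$, regarded as a sublocale of $W$.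

An open $a$ gives the open sublocale $\mathfrak{o}(a)$ with nucleus $u(a)=(a\Rightarrow-)$ and the closed sublocale $\mathfrak{c}(a)$ with nucleus $c(a)=a\vee-$. Up to isomorphism, the frame of $\mathfrak{o}(a)$ is $\{x:x\le a\}$ with quotient map $x\mapsto x\wedge a$, and the frame of $\mathfrak{c}(a)$ is $\{x:x\ge a\}$ with quotient map $x\mapsto x\vee a$. The sublocales $\mathfrak{o}(a)$ and $\mathfrak{c}(a)$ are complements of each other in $\mathrm{Sub}(X)$, so $u(a)$ and $c(a)$ are complements in the frame $N(X)$. We use the rules
\begin{gather*}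
\mathfrak{c}\Bigl(\bigvee a_i\Bigr)=\bigwedge\mathfrak{c}(a_i),\qquad \mathfrak{c}(a\wedge b)=\mathfrak{c}(a)\vee\mathfrak{c}(b),\qquad \mathfrak{o}(a\vee b)=\mathfrak{o}(a)\vee\mathfrak{o}(b),\\
f^*\mathfrak{o}(a)=\mathfrak{o}(f^{-1}a),\qquad f^*\mathfrak{c}(a)=\mathfrak{c}(f^{-1}a).
\end{gather*}
Also $\mathfrak{c}(a)=\mathfrak{c}(b)$ only if $a=b$; $\mathfrak{c}(a)\le\mathfrak{o}(b)$ if and only if $a\vee b=1$; and $\mathfrak{o}(b)\le\mathfrak{c}(a)$ if and only if $a\wedge b=0$.

To compute pullbacks of arbitrary sublocales we write them as meets of simple ones. For opens $a,b$ put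
\[
[b\le a]=\mathfrak{o}(a)\vee\mathfrak{c}(b).
\]
The next lemma shows that this is the part of $X$ on which $b\le a$ holds.

\begin{lemma}\label{basic}
\begin{enumerate}
\item[(i)] A map $g\colon Y\to X$ factors through $[b\le a]$ if and only if $g^{-1}b\le g^{-1}a$. Hence $f^*[b\le a]=[f^{-1}b\le f^{-1}a]$ for every $f\colon Y\to X$.
\item[(ii)] For every sublocale $S$ of $X$ we have $S=\bigwedge_{a\in\mathcal{O}(X)}[j_Sa\le a]$; equivalently, $j_S=\bigvee_a u(a)\wedge c(j_Sa)$ in $N(X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The nucleus of $[b\le a]$ is $k(x)=(a\Rightarrow x)\wedge(b\vee x)$. If $g^{-1}b\le g^{-1}a$, then for all $x$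
\[
g^{-1}k(x)\le\bigl(g^{-1}(a\Rightarrow x)\wedge g^{-1}b\bigr)\vee g^{-1}x\le\bigl(g^{-1}(a\Rightarrow x)\wedge g^{-1}a\bigr)\vee g^{-1}x\le g^{-1}x,
\]
so $g$ factors by \eqref{factor}. Conversely, $k(a)=b\vee a$, so if $g$ factors then $g^{-1}b\le g^{-1}k(a)\le g^{-1}a$. For the second statement, a map $g\colon W\to Y$ factors through either side if and only if $g^{-1}f^{-1}b\le g^{-1}f^{-1}a$.

(ii) By (i) and \eqref{factor}, the same maps factor through both sides. In terms of nuclei, the join $\mathfrak{o}(a)\vee\mathfrak{c}(j_Sa)$ becomes the meet $u(a)\wedge c(j_Sa)$, and meets of sublocales become joins.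
\end{proof}

\begin{lemma}\label{pullback}
For every $f\colon Y\to X$ the map $f^*\colon\mathrm{Sub}(X)\to\mathrm{Sub}(Y)$ preserves all meets and finite joins. Hence $f_\sharp\colon N(X)\to N(Y)$, $j_S\mapsto j_{f^*S}$, is a frame homomorphism, and $f_\sharp c(U)=c(f^{-1}U)$.
\end{lemma}

\begin{proof}
Only finite joins need an argument. First, $0=[1\le0]$ is preserved by Lemma~\ref{basic}(i). Next,
\[
[b\le a]\vee[b'\le a']=\mathfrak{o}(a\vee a')\vee\mathfrak{c}(b\wedge b')=[b\wedge b'\le a\vee a'],
\]
so by Lemma~\ref{basic}(i) $f^*$ preserves joins of two sublocales of this form. Finally, let $S,T$ be arbitrary. By Lemma~\ref{basic}(ii) we can write $S=\bigwedge_iS_i$ and $T=\bigwedge_kT_k$ with all $S_i,T_k$ of this form. The coframe law gives $S\vee T=\bigwedge_{i,k}(S_i\vee T_k)$. Therefore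
\[
f^*(S\vee T)=\bigwedge_{i,k}(f^*S_i\vee f^*T_k)=\bigwedge_i f^*S_i\vee\bigwedge_k f^*T_k=f^*S\vee f^*T.
\]
The formula for $f_\sharp c(U)$ restates $f^*\mathfrak{c}(U)=\mathfrak{c}(f^{-1}U)$.
\end{proof}

\begin{lemma}\label{dissolution}
For every sublocale $S$ of $X$ we have $d^*S=\mathfrak{c}(j_S)$ in $X_d$.
\end{lemma}

\begin{proof}
In the frame $\mathcal{O}(X_d)=N(X)$ the element $c(a)$ has the complement $u(a)$, so $\mathfrak{o}(c(a))=\mathfrak{c}(u(a))$. By Lemma~\ref{basic},
\[
d^*S=\bigwedge_a[c(j_Sa)\le c(a)]=\bigwedge_a\bigl(\mathfrak{c}(u(a))\vee\mathfrak{c}(c(j_Sa))\bigr)=\mathfrak{c}\Bigl(\bigvee_au(a)\wedge c(j_Sa)\Bigr)=\mathfrak{c}(j_S).\qedhere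
\]
\end{proof}

\section{The candidate $X_\Sigma$}

Every locale over $X$ in which the members of $\Sigma$ become closed has a map to $X_\Sigma$ over $X$:

\begin{lemma}\label{hat}
Let $f\colon Y\to X$ be a map such that $f^*S=\mathfrak{c}(w_S)$ is closed for every $S\in\Sigma$. Then there is a unique frame homomorphism $\hat f\colon F_\Sigma\to\mathcal{O}(Y)$ with $\hat f(c(U))=f^{-1}U$ for $U\in\mathcal{O}(X)$ and $\hat f(j_S)=w_S$ for $S\in\Sigma$.
\end{lemma}

\begin{proof}
The frame homomorphism $f_\sharp$ sends the generators $c(U)$ and $j_S$ to $c(f^{-1}U)$ and $c(w_S)$. These lie in the subframe $c(\mathcal{O}(Y))\cong\mathcal{O}(Y)$ of $N(Y)$, so all of $F_\Sigma$ is sent there. Uniqueness holds because the values on generators are prescribed.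
\end{proof}

The remaining question is whether $q$ itself makes the members of $\Sigma$ closed.

\begin{proposition}\label{candidate}
\begin{enumerate}
\item[(i)] For every $S\in\Sigma$ we have $\mathfrak{c}(j_S)\le q^*S$ in $X_\Sigma$.
\item[(ii)] If $S\in\Sigma$ and $q^*S$ is closed, then $q^*S=\mathfrak{c}(j_S)$.
\item[(iii)] If $q^*S$ is closed for all $S\in\Sigma$, then $q$ is universal, so $\Sigma$ is exactly soluble.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) We must show that the composite $\mathfrak{c}(j_S)\to X_\Sigma\to X$ factors through $S$. Its frame map is $a\mapsto c(a)\vee j_S$. So by \eqref{factor} we must show $c(j_Sa)\le c(a)\vee j_S$ for all $a$. Let $n=c(a)\vee j_S$ in $N(X)$. For every $x\in\mathcal{O}(X)$,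
\[
c(j_Sa)(x)=j_Sa\vee x\le j_S(a\vee x)=j_S(c(a)(x))\le n(n(x))=n(x).
\]

(ii) Let $e\colon X_d\to X_\Sigma$ be the map whose frame map is the inclusion $F_\Sigma\subseteq N(X)$. Then $qe=d$. If $q^*S=\mathfrak{c}(w)$ with $w\in F_\Sigma$, then in $X_d$
\[
\mathfrak{c}(w)=e^*q^*S=d^*S=\mathfrak{c}(j_S)
\]
by Lemma~\ref{dissolution}, so $w=j_S$.

(iii) Let $f\colon Y\to X$ have all $f^*S$ closed. By Lemma~\ref{hat}, $\hat f$ is the frame map of some $g\colon Y\to X_\Sigma$ with $qg=f$. If also $qg'=f$, then $g'^{-1}c(U)=f^{-1}U$, and (ii) gives $\mathfrak{c}(g'^{-1}j_S)=g'^*q^*S=f^*S$. Thus $g'^{-1}$ has prescribed values on the generators of $F_\Sigma$, and $g'=g$.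
\end{proof}

This already yields fact (a). The point is that although the complement $T$ of $S$ need not contribute a generator to $F_\Sigma$, it can be used to bound $q^*S$ from above.

\begin{proposition}\label{complemented}
Every set $\Sigma$ of complemented sublocales is exactly soluble.
\end{proposition}

\begin{proof}
Let $S\in\Sigma$ have the complement $T$. We claim that $\mathfrak{o}(j_S)\le q^*T$ in $X_\Sigma$, that is, that the composite $\mathfrak{o}(j_S)\to X_\Sigma\to X$ factors through $T$. Its frame map is $a\mapsto c(a)\wedge j_S$. So by \eqref{factor} we must show $c(j_Ta)\wedge j_S\le c(a)$ for all $a$. Since $S\vee T=X$, the pointwise meet of $j_S$ and $j_T$ is the identity. Hence for every $x\in\mathcal{O}(X)$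
\[
(j_Ta\vee x)\wedge j_Sx\le j_T(a\vee x)\wedge j_S(a\vee x)=a\vee x .
\]
This proves the claim. Hence $q^*S\wedge\mathfrak{o}(j_S)\le q^*(S\wedge T)=q^*0=0$, so $q^*S\le\mathfrak{c}(j_S)$. By Proposition~\ref{candidate}(i), $q^*S=\mathfrak{c}(j_S)$ is closed. This holds for all $S\in\Sigma$, and Proposition~\ref{candidate}(iii) applies.
\end{proof}

\section{Detecting superfluous opens}

\subsection{A case with four points}

Before the proof of Theorem~\ref{A} we look at its test space in a case where all opens can be listed. Let $X=\{0,1\}$ with opens $\varnothing,\{1\},X$, let $Z=\{0,1\}$ be discrete, and let $p\colon Z\to X$ be the identity. Take $\Sigma=\varnothing$. Of course $p$ is not universal for $\varnothing$, since the identity of $X$ is; but let us see how a test space finds this out. The evident opens form $G=\{\varnothing,\{1\},Z\}$, and $\{0\}$ is superfluous.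

Let $Y=\{0_c,1_c,0_o,1_o\}$ be two copies of $Z$. For $A,B\subseteq Z$ let $A_c$ and $B_o$ be the corresponding subsets of the two copies, and declare $A_c\cup B_o$ open when there is $g\in G$ with $A\subseteq g\subseteq B$. The smallest neighborhoods of $0_o,1_o,1_c,0_c$ are
\[
\{0_o\},\qquad\{1_o\},\qquad\{1_c,1_o\},\qquad\{0_c,0_o,1_o\}.
\]
The copy $\{0_o,1_o\}$ is open, the copy $\{0_c,1_c\}$ is closed, and each is homeomorphic to $Z$. The folding $f\colon Y\to X$ is continuous, because $f^{-1}\{1\}=\{1_c,1_o\}$ is open. But $f$ does not lift to $Z$. A lift $h$ would have to be the folding map, and $h^{-1}\{0\}=\{0_c,0_o\}$ is not open: no $g\in G$ satisfies $\{0\}\subseteq g\subseteq\{0\}$.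

Now take $\Sigma=\{S\}$ with $S$ the open point $\{1\}$. Then $p^*S$ is closed with complement $\{0\}$, so $\{0\}$ becomes evident and $G=\mathcal{O}(Z)$. The sets $A_c\cup B_o$ with $A\subseteq B$ are now open, in particular $\{0_c,0_o\}$, and the folding does lift.

\subsection{Proof of Theorem~\ref{A}}

Let $p\colon Z\to X$ be universal for $\Sigma$, and let $p^*S=\mathfrak{c}(w_S)$ for $S\in\Sigma$. If $h\colon Z\to Z$ satisfies $ph=p$, then $h=\mathrm{id}_Z$ by uniqueness of factorizations. Let $G\subseteq\mathcal{O}(Z)$ be the subframe generated by all $p^{-1}U$ with $U\in\mathcal{O}(X)$ and all $w_S$ with $S\in\Sigma$.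

\medskip\noindent\textbf{Step 1: $G=\mathcal{O}(Z)$.} Put
\[
\mathcal{O}(Y)=\{(A,B)\in\mathcal{O}(Z)\times\mathcal{O}(Z): A\le g\le B\text{ for some }g\in G\}.
\]
This is a subframe of the product. It contains $(0,0)$ and $(1,1)$. If $A\le g\le B$ and $A'\le g'\le B'$, then $A\wedge A'\le g\wedge g'\le B\wedge B'$. For a family of pairs $(A_i,B_i)$ in $\mathcal{O}(Y)$ let $g_i$ be the largest element of $G$ below $B_i$; then $A_i\le g_i\le B_i$, and $\bigvee A_i\le\bigvee g_i\le\bigvee B_i$. So $\mathcal{O}(Y)$ is the frame of a locale $Y$.

\emph{The two copies of $Z$.} The pair $(0,1)$ is in $\mathcal{O}(Y)$. The elements of $\mathcal{O}(Y)$ below it are the pairs $(0,B)$, and all $B\in\mathcal{O}(Z)$ occur (take $g=0$). The elements above it are the pairs $(A,1)$, and all $A\in\mathcal{O}(Z)$ occur (take $g=1$). Hence $\mathfrak{o}((0,1))$ and $\mathfrak{c}((0,1))$ are both copies of $Z$. We obtain an open inclusion $o\colon Z\to Y$ and a closed inclusion $k\colon Z\to Y$ with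
\[
o^{-1}(A,B)=B,\qquad k^{-1}(A,B)=A .
\]

\emph{The map to $X$.} Since $p^{-1}U\in G$, the formula $f^{-1}U=(p^{-1}U,p^{-1}U)$ defines a locale map $f\colon Y\to X$, and $fo=p=fk$.

\emph{The pullback $f^*S$ is closed for each $S\in\Sigma$.} Since $w_S\in G$, the pair $(w_S,w_S)$ is in $\mathcal{O}(Y)$. Let $K=\mathfrak{c}((w_S,w_S))$. Then
\[
o^*K=\mathfrak{c}(w_S)=p^*S=o^*f^*S,\qquad k^*K=\mathfrak{c}(w_S)=p^*S=k^*f^*S.
\]
So $K$ and $f^*S$ have the same meet with each of the complementary sublocales $\mathfrak{o}((0,1))$ and $\mathfrak{c}((0,1))$. As $\mathrm{Sub}(Y)$ is distributive, each of $K$ and $f^*S$ is the join of its two meets, and therefore $f^*S=K$.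

\emph{Folding.} By the universal property there is $h\colon Y\to Z$ with $f=ph$. Then $p(ho)=fo=p$ and $p(hk)=fk=p$, so $ho=\mathrm{id}_Z=hk$. For $B\in\mathcal{O}(Z)$ the two components of $h^{-1}B$ are $k^{-1}h^{-1}B=B$ and $o^{-1}h^{-1}B=B$. Hence $(B,B)\in\mathcal{O}(Y)$, that is, $B\le g\le B$ for some $g\in G$. So $B\in G$.

\medskip\noindent\textbf{Step 2: $\mathcal{O}(Z)\cong F_\Sigma$.} Lemma~\ref{hat} for $p$ gives a frame homomorphism $\hat p\colon F_\Sigma\to\mathcal{O}(Z)$ with $c(U)\mapsto p^{-1}U$ and $j_S\mapsto w_S$. Its image is a subframe that contains the generators of $G$, so $\hat p$ is surjective by Step 1.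

For injectivity we use the dissolution. By Lemma~\ref{dissolution}, $d^*S=\mathfrak{c}(j_S)$ is closed for all $S\in\Sigma$, so $d=pe$ for some $e\colon X_d\to Z$. Then $e^{-1}p^{-1}U=c(U)$. Moreover $\mathfrak{c}(e^{-1}w_S)=e^*p^*S=d^*S=\mathfrak{c}(j_S)$, so $e^{-1}w_S=j_S$. Thus $e^{-1}\hat p\colon F_\Sigma\to N(X)$ agrees with the inclusion on the generators. It is the inclusion, and $\hat p$ is injective.

Hence $\hat p$ is an isomorphism of frames, and $\hat p\circ q^{-1}=p^{-1}$. It is an isomorphism $X[\Sigma]\cong X_\Sigma$ over $X$. \qed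

\medskip
The two kinds of generators of $G$ enter at two places: $p^{-1}U\in G$ makes $f$ exist, and $w_S\in G$ makes $f^*S$ closed. Both halves of the universal property are used: existence produces $h$, and uniqueness shows that it is the folding map.

\section{A criterion for solubility}

\begin{proof}[Proof of Theorem~\ref{B}]
(1)$\Rightarrow$(2) is Theorem~\ref{A}. If $\Sigma$ is exactly soluble, then $q$, being isomorphic over $X$ to $p$, makes all members of $\Sigma$ closed; this is (2)$\Rightarrow$(3). Proposition~\ref{candidate}(iii) gives (3)$\Rightarrow$(1).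

(3)$\Leftrightarrow$(4): Fix $S\in\Sigma$. By Proposition~\ref{candidate}(i) and (ii), $q^*S$ is closed if and only if $q^*S\le\mathfrak{c}(j_S)$, that is, if and only if
\[
\mathrm{Fix}(q^*S)\subseteq\mathrm{Fix}(\mathfrak{c}(j_S))=\{x\in F_\Sigma:j_S\le x\}.
\]
By Lemma~\ref{basic}, $q^*S=\bigwedge_a[c(j_Sa)\le c(a)]$, so $\mathrm{Fix}(q^*S)$ is the intersection of the sets of fixed elements of these sublocales. The nucleus of $[c(j_Sa)\le c(a)]$ sends $x\in F_\Sigma$ to
\[
(c(a)\Rightarrow x)\wedge(c(j_Sa)\vee x)=\bigl((c(a)\Rightarrow x)\wedge c(j_Sa)\bigr)\vee x,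
\]
where we used $x\le(c(a)\Rightarrow x)$. So $x$ is fixed if and only if $(c(a)\Rightarrow x)\wedge c(j_Sa)\le x$. Hence $q^*S$ is closed if and only if (4) holds for $S$.

\emph{Unions.} Let $\Sigma_i$ ($i\in I$) be soluble and let $P\to X$ be the fiber product over $X$ of all $X[\Sigma_i]$; it exists because the category of locales is complete. If $S\in\Sigma_i$, then $P\to X$ passes through $X[\Sigma_i]$, so $S$ pulls back to a closed sublocale of $P$. If $f\colon Y\to X$ makes all members of $\bigcup\Sigma_i$ closed, it factors uniquely through each $X[\Sigma_i]$, hence uniquely through $P$. So $P$ is universal for $\bigcup\Sigma_i$.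
\end{proof}

\section{Finite sets}

By Theorem~\ref{A} every open of $X[\Sigma]$ is built from opens of $X$ and the $w_S$. If $\Sigma$ is finite, we can cut $X[\Sigma]$ into finitely many pieces on which each $w_S$ is $0$ or $1$. Such a piece has no opens other than those coming from $X$, so it is a sublocale of $X$. These pieces provide the complements.

\begin{proof}[Proof of Theorem~\ref{C}]
If all members of $\Sigma$ are complemented, then $\Sigma$ is soluble by Proposition~\ref{complemented}. Conversely, let $\Sigma$ be finite and soluble and let $p\colon Z\to X$ be universal with $p^*S=\mathfrak{c}(w_S)$. By Theorem~\ref{A}, $p$ is isomorphic over $X$ to $q$, and by Proposition~\ref{candidate}(ii) the isomorphism matches $w_S$ with $j_S$. So $p^{-1}$ is injective, because $q^{-1}=c$ is, and $\mathcal{O}(Z)$ is generated by $p^{-1}\mathcal{O}(X)$ and the $w_S$. For $A\subseteq\Sigma$ put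
\[
W_A=\bigwedge_{S\in A}\mathfrak{c}(w_S)\wedge\bigwedge_{S\in\Sigma\setminus A}\mathfrak{o}(w_S)\ \in\mathrm{Sub}(Z).
\]
Expanding $Z=\bigwedge_{S\in\Sigma}(\mathfrak{c}(w_S)\vee\mathfrak{o}(w_S))$ by finite distributivity gives $\bigvee_AW_A=Z$.

\emph{The composite $W_A\to Z\to X$ is an embedding.} The surjection $\mathcal{O}(Z)\to\mathcal{O}(W_A)$ sends $w_S$ to $0$ if $S\in A$ and to $1$ if $S\notin A$. So $\mathcal{O}(W_A)$ is generated by the image of $\mathcal{O}(X)$, which is a subframe and hence everything. Let $T_A\cong W_A$ be the image in $X$ and $t_A$ its nucleus. If $r$ denotes the composite, then $t_A=r_*r^{-1}$, so for $a,b\in\mathcal{O}(X)$ we have $b\le t_A(a)$ if and only if $r^{-1}b\le r^{-1}a$ in $\mathcal{O}(W_A)$.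

\emph{We have $\bigvee_AT_A=X$.} Suppose $b\le t_A(a)$ for all $A$. Then for every $A$ the image of $p^{-1}b$ in $\mathcal{O}(W_A)$ lies below that of $p^{-1}a$. Hence $p^{-1}b\le p^{-1}a$ in $\mathcal{O}(Z)$, because $\bigvee_AW_A=Z$. As $p^{-1}$ is injective, $b\le a$. So the pointwise meet of the $t_A$ is the identity.

\emph{If $S\in A$ then $T_A\le S$, and if $S\in\Sigma\setminus A$ then $T_A\wedge S=0$.} The pullback of $S$ along $W_A\cong T_A\to X$ is $W_A\wedge p^*S=W_A\wedge\mathfrak{c}(w_S)$. It is all of $W_A$ in the first case and $0$ in the second.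

Now let $S\in\Sigma$ and $T=\bigvee_{A\not\ni S}T_A$. By finite distributivity $S\wedge T=0$. On the other hand, $S\vee T\ge\bigvee_AT_A=X$. So $T$ is a complement of $S$.
\end{proof}

Finiteness was used to expand $Z$ into the $W_A$ and again to obtain $S\wedge T=0$: a join of infinitely many sublocales disjoint from $S$ may meet $S$. This occurs in the following example.

\section{The interval with three topologies}

Let $X$ be the set $[0,1]$ with opens $[0,1]$ and $u_s=(s,1]$ for $0\le s\le1$. For a rational $r\in(0,1]$ let
\[
S_r=\bigwedge_{0\le s<r}\mathfrak{o}(u_s),\qquad \Sigma=\{S_r: r\in(0,1]\cap\mathbb{Q}\}.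
\]
We will see that each $S_r$ is the subspace $[r,1]$, that it has no complement in $\mathrm{Sub}(X)$, and that $X_\Sigma$ is the interval with its Euclidean topology, in which $[r,1]$ is closed. The frame $\mathcal{O}(X)$ is a chain, which allows us to list all sublocales of $X$. Call a subset $E$ of $[0,1]$ \emph{sup-closed} if $\sup D\in E$ for every nonempty $D\subseteq E$.

\begin{lemma}\label{chain}
The map $S\mapsto E_S=\{t\in[0,1]:u_t\in\mathrm{Fix}(S)\}$ is an order isomorphism from $\mathrm{Sub}(X)$ to the set of sup-closed subsets of $[0,1]$, ordered by inclusion. Under it, meets are intersections and finite joins are unions, and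
\[
\mathfrak{c}(u_s)\mapsto[0,s],\qquad \mathfrak{c}([0,1])\mapsto\varnothing,\qquad \mathfrak{o}(u_s)\mapsto(s,1],\qquad S_r\mapsto[r,1].
\]
\end{lemma}

\begin{proof}
In a chain, $a\Rightarrow x$ is $1$ if $a\le x$ and is $x$ otherwise. So a subset of $\mathcal{O}(X)$ is of the form $\mathrm{Fix}(S)$ if and only if it is closed under all meets. Such a subset contains the top element $[0,1]$, the empty meet, and is therefore determined by the $u_t$ that it contains. Let $D\subseteq[0,1]$ be nonempty and $s=\sup D$. The meet of the $u_t$ with $t\in D$ is $u_s$: the open $[0,1]$ lies below no $u_t$, and $u_{s'}$ lies below all these $u_t$ if and only if $s'\ge t$ for all $t\in D$, that is, $u_{s'}\subseteq u_s$. So the meet-closed subsets correspond to the sup-closed sets $E$.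

Meets of sublocales correspond to intersections of their fixed sets, hence of the sets $E$. The union of two sup-closed sets $E,E'$ is sup-closed: if $D\subseteq E\cup E'$ is nonempty, then one of $D\cap E$ and $D\cap E'$ is nonempty and has supremum $\sup D$. Moreover $\varnothing$ is sup-closed. So finite joins are unions.

Finally, $\mathrm{Fix}(\mathfrak{c}(a))=\{x:x\ge a\}$, and $u_t\supseteq u_s$ if and only if $t\le s$. The elements of $\mathrm{Fix}(\mathfrak{o}(u_s))$ are the $u_s\Rightarrow x$; here $u_s\Rightarrow u_t$ is $1$ if $t\le s$ and is $u_t$ if $t>s$. The intersection of the sets $(s,1]$ for $0\le s<r$ is $[r,1]$.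
\end{proof}

The image of a point $x\in[0,1]$ is a sublocale of $X$. Its nucleus sends an open $a$ to $1$ if $x\in a$, and otherwise to $u_x$, the largest open not containing $x$. So it corresponds to the set $\{x\}$, and the point $x$ lies in $S$ if and only if $x\in E_S$. Since $[r,1]$ is sup-closed, $S_r$ is the join of its points, that is, the subspace $[r,1]$.

Passing to complements reverses the order. So the lemma identifies $N(X)$ with
\[
\tau=\{V\subseteq[0,1]:[0,1]\setminus V\text{ is sup-closed}\},\qquad j_S\mapsto[0,1]\setminus E_S ,
\]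
ordered by inclusion, with unions as joins and intersections as finite meets. Thus $\tau$ is a topology on $[0,1]$. Explicitly, $V\in\tau$ if and only if every $v\in V$ with $v>0$ has some $s$ with $0\le s<v$ and $(s,v]\subseteq V$. Indeed, if this fails for $v$, then $v\in V$ is the supremum of points outside $V$, so $V\notin\tau$. Conversely, if some $v\in V$ is the supremum of a nonempty set $D$ outside $V$, then $v\notin D$, so $v>0$ and every interval $(s,v]$ with $0\le s<v$ meets $D$. Under the identification,
\[
c(U)\mapsto U\quad(U\in\mathcal{O}(X)),\qquad j_{S_r}\mapsto[0,r).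
\]
So $F_\Sigma$ becomes the topology generated by the sets $(s,1]$ with $0\le s\le1$ and the sets $[0,r)$ with $r\in(0,1]$ rational, which is the Euclidean one. Let $I$ be the interval with the Euclidean topology. Then $X_\Sigma=I$, and the maps $X_d\to X_\Sigma\to X$ are given by the identity of $[0,1]$, from the half-open topology $\tau$ to the Euclidean topology to the topology of $X$.

\begin{proof}[Proof of Theorem~\ref{D}]
\emph{$\Sigma$ is soluble.} By Theorem~\ref{B} we must show that $q^*S_r$ is closed in $I$. As $q^*$ preserves meets, $q^*S_r=\bigwedge_{0\le s<r}\mathfrak{o}((s,1])$ in $\mathrm{Sub}(I)$. We claim that this is $\mathfrak{c}([0,r))$. For $0\le s<r$ we have $[0,r)\cup(s,1]=[0,1]$, so $\mathfrak{c}([0,r))\le\mathfrak{o}((s,1])$. Conversely, $[0,s)$ and $(s,1]$ are disjoint, so $\mathfrak{o}((s,1])\le\mathfrak{c}([0,s))$, and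
\[
q^*S_r\le\bigwedge_{0\le s<r}\mathfrak{c}([0,s))=\mathfrak{c}\Bigl(\bigcup_{0\le s<r}[0,s)\Bigr)=\mathfrak{c}([0,r)).
\]

\emph{No $S_r$ is complemented.} By Lemma~\ref{chain} a complement would be given by the set $[0,r)$. This set is not sup-closed, since $r>0$.

\emph{If $A$ is complemented and $j_A\in F_\Sigma$, then $A$ is closed.} Let $V=[0,1]\setminus E_A$. It is Euclidean-open because $j_A\in F_\Sigma$. It is also sup-closed, because it is $E_B$ for the complement $B$ of $A$. We show that $V$ is an up-set. Let $v\in V$ and let $t$ be the supremum of all $t'\in[v,1]$ with $[v,t']\subseteq V$. These $t'$ lie in $V$, and $v$ is one of them, so $t\in V$ since $V$ is sup-closed. Also $[v,t)\subseteq V$, so $[v,t]\subseteq V$. If $t<1$, then, $V$ being Euclidean-open, $[v,t']\subseteq V$ for some $t'\in(t,1]$, which contradicts the choice of $t$. So $t=1$ and $[v,1]\subseteq V$. A Euclidean-open up-set is $[0,1]$ or some $(s,1]$ with $0\le s\le1$, so $V\in\mathcal{O}(X)$. Hence $j_A=c(V)$ and $A=\mathfrak{c}(V)$.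

\emph{Conclusion.} Suppose $F_{\Sigma'}=F_\Sigma$ for a set $\Sigma'$ of complemented sublocales. Every $A\in\Sigma'$ has $j_A\in F_\Sigma$, so it is closed. Then $F_\Sigma=F_{\Sigma'}=c(\mathcal{O}(X))$, and every $S_r$ is closed, hence complemented. This is a contradiction.
\end{proof}

The points $x<r$ are disjoint from $S_r$. Their join is given by the smallest sup-closed set containing $[0,r)$, which is $[0,r]$, and it meets $S_r$. So the step $S\wedge T=0$ in the proof of Theorem~\ref{C} fails for infinite joins.

\begin{remark}\label{alone}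
By Theorem~\ref{C} no single $S_r$ is soluble, although all of them together are. Here is a direct reason. Fix a rational $r\in(0,1]$ and let $\Sigma_0=\{S_r\}$. Now $F_{\Sigma_0}\subseteq\tau$ is generated by the sets $(s,1]$ and $[0,r)$. Every $V\in F_{\Sigma_0}$ meets $[0,r)$ in $\varnothing$, in $[0,r)$ or in some $(s,r)$ with $0\le s<r$. Hence
\[
P=\{V\in F_{\Sigma_0}:(s,r)\subseteq V\text{ for some }0\le s<r\}
\]
is the set of all $V\in F_{\Sigma_0}$ that meet $[0,r)$. The first description shows that $P$ is a filter, and the second that it is completely prime. So $P$ is the set of neighborhoods of a point $\pi$ of $X_{\Sigma_0}$. Since $(s,1]\in P$ if and only if $s<r$, that is, if and only if $r\in(s,1]$, we have $q(\pi)=r$. This point lies in $S_r$, so $\pi$ lies in $q^*S_r$. But $\pi$ also lies in the open $[0,r)=j_{S_r}$, so it does not lie in $\mathfrak{c}(j_{S_r})$. By Proposition~\ref{candidate}(ii), $q^*S_r$ is not closed. Adjoining the sets $[0,r')$ for all rational $r'\in(0,r)$ as well destroys the point $\pi$: the open $[0,r)$ is then the union of the $[0,r')$, none of which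 contains any $(s,r)$ with $0\le s<r$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{TP} Topology Proceedings, \texttt{http://topology.nipissingu.ca/tp/reprints/v29/tp29211.pdf}.
\end{thebibliography}

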